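# A polynomial perfect regularity lemma for pseudosegments

## 1. A power of $1/\varepsilon$, tested on bundles and half graphs

Take finitely many arcs in the plane, any two of which share at most one point. Cut the collection into $K$ equal pieces so that, for almost every pair of pieces, either every arc of the first meets every arc of the second or no arc of the first meets any arc of the second. How many pieces are needed if a fraction $\varepsilon$ of the pairs may fail? The answer that one would first guess is a fixed power of $1/\varepsilon$. Before testing this guess we fix the words.

**Definition (pseudosegments).** A *string* is an arc in the plane, that is, a homeomorphic image of $[0,1]$. A collection of strings is a collection of *pseudosegments* if any two of them share at most one point. Touchings, endpoints lying on other arcs, and many arcs through one point are all allowed. The *intersection graph* has the strings as vertices, two being adjacent if and only if they intersect. Let $\mathcal G$ be the class of intersection graphs of finite collections of pseudosegments. It is hereditary, i.e. closed under taking induced subgraphs.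

Straight segments, no two of which overlap in more than a point, are an example.

**Definition (perfect regularity lemma).** A pair $(X,Y)$ of vertex sets is *homogeneous* if the bipartite graph between $X$ and $Y$ is complete or empty. A hereditary class satisfies the *perfect regularity lemma* if for every $\varepsilon>0$ there is $K=K(\varepsilon)$ such that the vertex set of every graph in the class can be partitioned into $K$ parts $V_1,\dots,V_K$, sizes differing by at most one, such that all but at most $\varepsilon K^2$ pairs $(V_i,V_j)$ are homogeneous.

The conjecture, posed in "With Strings Attached", is exactly the guess: for $\mathcal G$ one can take $K(\varepsilon)=O(1/\varepsilon^{c})$ with an absolute constant $c$. Let us test it.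

*Pairwise disjoint arcs, or all arcs through one point.* The graph is empty or complete, and $K=1$ suffices.

*Bundles.* Let the graph be a disjoint union of cliques (each clique a bundle of arcs through its own point, far from the others). List the vertices clique by clique and cut the list into $K$ intervals $V_1,\dots,V_K$. Suppose that $i<j$ and $(V_i,V_j)$ is not homogeneous. Since the pair is not empty, some clique $Q$ meets both parts. Since it is not complete, $V_i\not\subseteq Q$ or $V_j\not\subseteq Q$. Let $s(Q)<t(Q)$ be the first and the last interval met by $Q$. All intervals strictly between them lie in $Q$, so $i=s(Q)$ or $j=t(Q)$. Hence $Q$ accounts for at most $2(t(Q)-s(Q))$ such pairs. The integer intervals $[s(Q),t(Q)]$ overlap only in endpoints, so these numbers add up to less than $2K$. Counting ordered pairs, fewer than $4K$ pairs with $i\ne j$ fail, and every $K\ge4/\varepsilon$ is good enough.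

*Half graphs.* For $1\le i,j\le n$ let
$$a_i=\{(x,i):0\le x\le n+1\},\qquad b_j=\{(j,y):0\le y\le j+\tfrac12\}.$$
The $a_i$ are pairwise disjoint, the $b_j$ are pairwise disjoint, and $a_i$ meets $b_j$ if and only if $i\le j$. Suppose that $K$ is even and $K/2$ divides $n$. Cut $a_1,\dots,a_n$ into $K/2$ equal intervals $A_p$ and $b_1,\dots,b_n$ into $K/2$ equal intervals $B_q$. Then $(A_p,B_q)$ is complete for $p<q$ and empty for $p>q$, and pairs of the same letter are empty. Only the pairs $(A_p,B_p)$ fail, $K$ ordered pairs in all, so here $K\ge1/\varepsilon$ is enough.

So the guess survives, and half graphs suggest that at least the first power is needed. Both statements are theorems. To state the first one in full strength we need one more notion. The union of finitely many pseudosegments is a plane graph whose vertices are the endpoints and the intersection points. In particular each arc leaves each point in one or two branches, and around a vertex the branches of all arcs have a cyclic order.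

**Definition (proper crossing).** Arcs $a,b$ *cross properly* at $x$ if $x$ is interior to both and the four branches of $a$ and $b$ at $x$ alternate around $x$.

The two coordinate axes cross properly at the origin. The $x$-axis and the "V" with branches in directions $45^\circ$ and $135^\circ$ meet there, but not properly.

**Theorem 1.** There is an absolute constant $c$ such that for every $\varepsilon\in(0,1)$ there is $K=O(\varepsilon^{-c})$ with the following property. The members of every finite collection of pseudosegments can be partitioned into $K$ parts $V_1,\dots,V_K$, sizes differing by at most one, such that for all but at most $\varepsilon K^2$ ordered pairs $(i,j)$ (pairs $i=j$ included) one of the following holds: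

* (a) every arc of $V_i$ properly crosses every arc of $V_j$;
* (b) some point lies on all arcs of $V_i\cup V_j$;
* (c) every arc of $V_i$ is disjoint from every arc of $V_j$.

In (a) and (b) the bipartite graph between $V_i$ and $V_j$ is complete; in (c) it is empty. Hence the conjecture is true.

**Theorem 2.** For $\varepsilon<1$, any $K$ valid in the perfect regularity lemma for $\mathcal G$ (with $K\ge2$, or with the pairs $(V_i,V_i)$ counted) satisfies $K\ge 1/(6\varepsilon)$, already for graphs of horizontal and vertical segments.

*Proof of Theorem 2.* We use the half graph above. It is connected: $a_1$ is adjacent to all $b_j$, and $b_n$ to all $a_i$. Let $K\ge2$, $n\ge4K$, and take any partition of the $2n$ vertices into $K$ parts with sizes differing by at most one. All parts are nonempty.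

**Step 1: a part with two $a$'s fails with some other part.** Let $P$ contain at least two $a$'s, with smallest and largest indices $i_0<i_1$. If some $b_j$ with $i_0\le j<i_1$ lies in a part $Q\neq P$, then $b_j$ is adjacent to $a_{i_0}$ and not to $a_{i_1}$, so $(P,Q)$ is not homogeneous. Otherwise all these $b_j$ lie in $P$, in particular $b_{i_0}\in P$. Suppose that $P$ were homogeneous to all other parts. A vertex outside $P$ is non-adjacent to $a_{i_0}$ if it is an $a$, and to $b_{i_0}$ if it is a $b$. So no pair $(P,Q)$ is complete, hence all of them are empty, and $P$ is cut off from the rest of the graph. This contradicts connectedness.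

**Step 2: many parts contain two $a$'s.** Parts have size at most $\frac{2n}K+1\le\frac{9n}{4K}$, because $n\ge 4K$. The parts with at most one $a$ contain at most $K\le n/4$ of the $a$'s in total. So at least $\frac{3n}4$ of the $a$'s lie in parts with at least two $a$'s, and there are at least $\frac{3n}{4}\big/\frac{9n}{4K}=\frac K3$ such parts.

By Step 1 each of them is in a failing pair, so there are at least $K/6$ unordered failing pairs of distinct parts. Thus $K/6\le\varepsilon K^2$, i.e. $K\ge1/(6\varepsilon)$. If $K=1$ and the pair $(V_1,V_1)$ is counted, it is not homogeneous, while $\varepsilon K^2<1$ allows no failure. So $K=1$ is impossible for $\varepsilon<1$. $\square$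

The rest of the lecture proves Theorem 1.

## 2. Shrinking pair by pair loses an exponential factor

One strong tool is available. Fox–Pach–Suk 2024 prove that $\mathcal G$ has the *mighty Erdős–Hajnal property*: there is $c_0>0$ such that for any $G\in\mathcal G$ and $A,B\subset V(G)$ one can find $A'\subseteq A$, $B'\subseteq B$ with $|A'|\ge c_0|A|$, $|B'|\ge c_0|B|$ and $(A',B')$ homogeneous. In the half graph with $A=\{a_1,\dots,a_n\}$ and $B=\{b_1,\dots,b_n\}$, for instance, the indices at most $n/2$ in $A$ and at least $n/2$ in $B$ give a complete pair. For a hereditary class this property is equivalent to the perfect regularity lemma, so some $K(\varepsilon)$ exists for $\mathcal G$. The question is its size.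

The first thing to try is to start with $q$ parts and apply the property to the pairs one after another, passing to subsets each time. Each part takes part in $q-1$ pairs, and the losses multiply: only a proportion $c_0^{\,q-1}$ of each part is guaranteed to survive, and the removed vertices still have to be treated. Half graphs force $q\ge1/(6\varepsilon)$, and $c_0<1$, so the guaranteed pieces are exponentially small in $1/\varepsilon$, and a partition into equal parts of that size has exponentially many parts. The point of failure is that homogeneity is bought separately for each pair.

To get a power we need a labeling of the arcs with only polynomially many labels, such that two labels alone decide what happens between two arcs. For arcs in the plane there is a natural candidate: where an arc begins and where it ends.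

## 3. Proper families and the parity of four arcs

We regard the plane as a subset of the sphere $S^2$. "Polygonal" means: made of finitely many arcs of great circles. By the Jordan–Schönflies theorem, a homeomorphism of $S^2$ makes the edges of the plane graph formed by finitely many pseudosegments polygonal. Intersections and proper crossings are preserved. So all arcs may be assumed *tame*: polygonal, hence radial near each vertex.

**Definition (proper family).** A *proper family* is a finite family of tame arcs in $S^2$, any two of which are disjoint or meet in exactly one point, where they cross properly. For members $a,b$ put $I(a,b)=1$ if $a\neq b$ and $a,b$ cross, and $I(a,b)=0$ otherwise.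

The half graph segments of Section 1 form a proper family. Adding a V that touches one of them destroys this.

For possibly self-intersecting curves we count crossings as pairs of parameter values. The textbook fact that we use is: *two closed tame curves on $S^2$ that meet only in finitely many transversal crossings cross an even number of times.*

**Lemma 3 (four arcs).** Let $C,D,C',D'\subset S^2$ be connected open sets such that $C\cup D$ is disjoint from $C'\cup D'$. Let $a,a',b,b'$ be members of a proper family. Suppose that $a,a'$ start in $C$, end in $D$ and miss $C'\cup D'$, and that $b,b'$ start in $C'$, end in $D'$ and miss $C\cup D$. Then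
$$I(a,b)+I(a',b)+I(a,b')+I(a',b')\equiv0\pmod 2.\tag{1}$$

*Proof.* No $a$ equals a $b$, because $a,a'$ meet $C$ and $b,b'$ do not. Join the first endpoints of $a,a'$ by a polygonal path in $C$ and the last endpoints by a polygonal path in $D$; with $a\cup a'$ this gives a closed curve $\lambda$. Form $\lambda'$ in the same way from $b,b'$ with paths in $C'$ and $D'$. The paths in $C$ and $D$ do not meet $b,b'$, which miss $C\cup D$, and do not meet the paths in $C'\cup D'$. The paths in $C'$ and $D'$ do not meet $a,a'$. So $\lambda$ and $\lambda'$ meet exactly in the proper crossings of $a,a'$ with $b,b'$, and their number is the left side of (1). It is even. $\square$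

Read (1) with $b'=b_0$ a fixed *test arc*: if $a$ and $a'$ agree on $b_0$, they agree on *every* $b$ that has the same two end regions as $b_0$ and misses $C\cup D$. One bit about one test arc decides infinitely many possible partners. That is the engine of the proof.

## 4. What sorting by end regions does not see

So let us sort. Choose polynomially many disjoint connected open regions, called cells, that contain all endpoints, and label an arc by its two end cells. Four things are in the way.

First, (1) needs that $a$ misses the end cells of $b$ and vice versa. For this to hold for most pairs, every cell must be hit by few arcs, say $O(\delta n)$ of the $n$ arcs. Moreover, to certify disjointness we want all intersection points to lie in cells. If all $n$ arcs pass through one point, the cell of that point is hit by all of them. Such heavy points have to be removed and remembered (Section 5), and then cells have to be built (Sections 6 and 7).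

Second, the label should say which cells an arc hits. With $K_0$ cells there are $2^{K_0}$ sets of cells, exponentially many (Section 8).

Third, the label should contain one bit for each pair of end cells $(C',D')$, the value $I(a,b_0)$ on a test arc. That is $2^{K_0^2}$ possible labels (Section 9).

Fourth, parity sees proper crossings only. Here is an instance. Let $a$ be the segment $y=0$, $|x|\le2$, let $a'$ be the segment $y=-\frac1{10}$, $|x|\le2$, and let $b$ be the V from $(-1,1)$ through $(0,0)$ to $(1,1)$. Take as cells the discs of radius $\frac14$ around $(\pm2,0)$ and $(\pm1,1)$. Then $a,a'$ have the same end cells, both miss the end cells of $b$, and $b$ misses theirs, since $|x|\le1$ on $b$. Further $I(a,b)=I(a',b)=0$. Yet $b$ touches $a$ at the origin and is disjoint from $a'$. No amount of parity detects this. We shall show instead that pairs of arcs that share a cell without crossing are rare (Section 11).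

For the second and third points we use shattering.

**Definition (shattering).** A family of sets *shatters* a set $Y$ if every subset of $Y$ is the trace $S\cap Y$ of some member $S$.

In the half graph the neighborhoods of the $b_j$ have traces $\{a_1,\dots,a_j\}$ on the $a$'s. They shatter $\{a_i\}$ for $i\ge2$, but no two-element set: for $i<i'$ the trace $\{a_{i'}\}$ on $\{a_i,a_{i'}\}$ does not occur.

**The Sauer–Shelah lemma.** If a family shatters no $d$-set ($d\ge1$), it has at most $\sum_{i<d}\binom Ni$ traces on a ground set of $N$ elements. For $N\ge2$ this is at most $\sum_{i<d}N^i\le N^d$. For ground sets with fewer than $N$ elements the bound $N^d$ holds as well, since one may add dummy elements that lie in no member.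

So it suffices to show that no large set is shattered, and exponentially many labels become polynomially many.

## 5. Heavy points and their resolution

From here to the end of Section 11 let $V$ be a collection of $n$ pseudosegments, made tame. Let $0<\delta\le\frac12$, $\kappa=\delta n$, and assume
$$n\ge4,\qquad \kappa\ge2,\qquad n>5/\delta^2.\tag{2}$$

**Definition (resolving a point).** Let $x$ lie on at least two arcs. Let $\Delta$ be a small disc at $x$ in which the arcs through $x$ are radii and which meets no other arc and contains no other vertex, and let $\Delta'$ be a smaller concentric disc. Choose points on $\partial\Delta'$, one for each radius and in the same cyclic order, so that no three of the chords that they span are concurrent in the interior of $\Delta'$. Join them to the corresponding points of $\partial\Delta$ by disjoint arcs in the annulus. An arc with $x$ in its interior is rerouted along the chord between its two points; an arc ending at $x$ is cut off inside the annulus.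

After resolving, two arcs that met at $x$ cross once, properly, if they crossed properly at $x$: their radii alternate, so their chords cross. Otherwise they are disjoint in $\Delta$: either their four points on $\partial\Delta'$ do not interleave and the chords are disjoint, or one of the arcs ends at $x$ and now stays in the annulus. For example, let $p,q$ be pieces of the two axes, $t$ a V with branches in directions $30^\circ$ and $60^\circ$, and $r$ an arc that ends at the origin and leaves it in direction $45^\circ$. After resolving, $p$ and $q$ cross, and $t$ and $r$ meet none of the other arcs.

**Definition (heavy points).** A point is *heavy* if it lies on more than $\kappa$ arcs of $V$. Let $\chi(a)$ be the set of heavy points on $a$.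

**Step 1: there are fewer than $2/\delta$ heavy points.** Two distinct points lie on at most one common arc of $V$. Suppose there were $q=\lceil2/\delta\rceil\le3/\delta$ heavy points. Counting arcs through them by inclusion–exclusion,
$$n\ge q\,\delta n-\binom q2\ge2n-\frac{q^2}2,$$
so $n\le q^2/2\le9/(2\delta^2)$, against (2).

**Step 2: $\chi$ takes at most $16/\delta^2$ values.** A set $\chi(a)$ with at least two elements is determined by any two of its elements, since only one arc contains both. So there are at most $1+2/\delta+2/\delta^2\le16/\delta^2$ values.

**Step 3: the collection $V^1$.** Resolve all heavy points in disjoint discs. The result $V^1$ is a collection of pseudosegments in bijection with $V$. Every point lies on at most $\kappa$ arcs of $V^1$, because the new intersection points lie on two arcs and $\kappa\ge2$.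

## 6. A circle that meets few caps

To build cells we shall cut the sphere repeatedly by circles that meet few members of a packing of caps. A *cap* is a set of points of $S^2$ at angular distance at most $\rho$ from a center, $0<\rho<\pi$. We recall two textbook facts.

*Centerpoint theorem in $\mathbb R^3$.* For finitely many points with nonnegative weights of total $W$ there is a point $z$ such that every closed half-space containing $z$ has weight at least $W/4$.

*Klein model.* The isometries of hyperbolic $3$-space, realized on the open unit ball, act transitively on the ball, map plane sections to plane sections, and extend to $S^2$ as Möbius transformations. These map caps to caps.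

**Lemma 4 (separator).** Let $(D_v)_{v\in U}$ be a finite family of closed caps in $S^2$ with disjoint interiors, $p_v\in\operatorname{int}D_v$, $k_v\ge0$, $w_v\ge0$, $W=\sum w_v>0$, all $w_v<W/4$, and let $P$ be a finite point set containing all $p_v$. There is a circle $c\subset S^2\setminus P$ such that each open side of $c$ contains points $p_v$ of total weight at most $\frac34W$, and
$$\sum_{v:\,D_v\cap c\neq\emptyset}k_v\le2\Big(\sum_v k_v^2\Big)^{1/2}.$$

With all $k_v=1$ and $N$ caps, this says that the circle meets at most $2\sqrt N$ of them.

*Proof.* **Step 1: move a centerpoint to the origin, so that every great circle balances the weights.** The points $p_v$ are distinct. Let $z$ be a centerpoint for the weights $w_v$ at $p_v$. If $z$ were outside the closed ball, some closed half-space containing $z$ would miss the ball and have weight $0<W/4$. If $z\in S^2$, the closed half-space touching the ball only at $z$ would have weight at least $W/4$, so some $w_v\ge W/4$, which is excluded. So $z$ is in the open ball, and there is a Möbius map $g$, induced by an isometry moving $z$ to $0$, that carries plane sections through $z$ to plane sections through $0$. An open half-space bounded by a plane through $z$ has weight at most $\frac34W$, since the complementary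 closed half-space contains $z$. Hence each open hemisphere contains weight at most $\frac34W$ of the points $g(p_v)$. The images $g(D_v)$ are caps with disjoint interiors.

**Step 2: a random great circle meets few of the caps.** Let $c_u$ be the great circle orthogonal to a uniformly random $u\in S^2$. A cap with center $q$, radius $\rho\le\pi/2$ and area $\mathcal A=4\pi\sin^2(\rho/2)$ is met if and only if $|\langle u,q\rangle|\le\sin\rho$. Since $\langle u,q\rangle$ is uniform on $[-1,1]$, this has probability $\sin\rho\le2\sin(\rho/2)=\sqrt{\mathcal A/\pi}$. If $\rho\ge\pi/2$, then $\mathcal A\ge 2\pi$ and $\sqrt{\mathcal A/\pi}\ge1$ bounds the probability as well. The areas $\mathcal A_v$ of the $g(D_v)$ add up to at most $4\pi$. By Cauchy–Schwarz the expected sum of $k_v$ over the caps met is at most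
$$\sum_v k_v\sqrt{\mathcal A_v/\pi}\le\Big(\sum_v k_v^2\Big)^{1/2}\Big(\frac{4\pi}\pi\Big)^{1/2}.$$
Almost surely $c_u$ avoids $g(P)$. So some $u$ does not exceed the expectation and has $c_u\cap g(P)=\emptyset$; take $c=g^{-1}(c_u)$. $\square$

## 7. Polynomially many cells, each hit by few arcs

**Lemma 5 (cells).** There is a number $K_0=K_0(\delta)=\delta^{-O(1)}$, $K_0\ge2$, such that after a homeomorphism of $S^2$ there are at most $K_0$ pairwise disjoint connected open sets ("cells") with the following properties. Each endpoint and each intersection point of $V^1$ lies in a cell, and each cell is met by at most $512\,\kappa$ arcs of $V^1$.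

*Proof.* **Step 1: turn $V^1$ into a circle packing.** Let $H$ be the plane graph of $V^1$. It is simple, since arcs are simple and two arcs share at most one point. It has at least $4$ vertices: the $n\ge4$ arcs have pairwise different pairs of endpoints, and three points have only three pairs. Add edges to obtain a simple triangulation $M$ of $S^2$ on the same vertex set. By the Koebe–Andreev–Thurston theorem, $M$ is the tangency graph of closed caps $D_v$ with disjoint interiors. As a simple triangulation with at least four vertices, $M$ is 3-connected, so by Whitney's theorem its embedding in $S^2$ is unique up to homeomorphism. Hence after a homeomorphism of $S^2$ each vertex $v$ is the center $p_v$ of $D_v$, and each edge $uv$ consists of the two radii to the tangency point of $D_u$ and $D_v$. The arcs of $V^1$ are again polygonal.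

**Step 2: the quantities to control.** Let $k_v\le\kappa$ be the number of arcs of $V^1$ through $v$, and $e_v\le k_v$ the number of those ending at $v$. A vertex with $k_v=1$ is an endpoint, so there are at most $2n$ of these. For $k\ge2$ we have $k^2\le4\binom k2$. Each pair of arcs meets at most once, so
$$\sum_v k_v^2\le4\sum_v\binom{k_v}2+2n\le4\binom n2+2n=2n^2.$$
For open $R\subseteq S^2$ let $\mathcal D_R=\{v:D_v\cap R\ne\emptyset\}$ and $\partial_R=\{v\in\mathcal D_R:D_v\not\subseteq R\}$, and
$$N_R=\sum_{v\in\mathcal D_R}k_v^2,\qquad B_R=\sum_{v\in\partial_R}k_v,\qquad E_R=\sum_{v\in\mathcal D_R}e_v.$$
For $R=S^2$ no cap is cut off, so $B_R=0$; and $E_R=2n$, $N_R\le2n^2$.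

**Step 3: at most $B_R+E_R$ arcs of $V^1$ meet $R$.** This is why $B_R$ and $E_R$ should be small. Let $a$ meet $R$. It runs through caps $D_{v_0},\dots,D_{v_l}$, passing from each to the next through their tangency point, and one of these caps meets $R$. If some $v_i\in\partial_R$, then $a$ is counted in $k_{v_i}$, hence in $B_R$. Otherwise every $D_{v_i}$ that meets $R$ is contained in $R$. Then so are its tangency points with the neighboring caps of the sequence, so these caps meet $R$ and are contained in $R$ too. Going along the sequence, all the caps are contained in $R$, and $a$ is counted in $E_R$ at its endpoint $v_0$.

**Step 4: the effect of one split.** Apply Lemma 4 to $(D_v)_{v\in\mathcal D_R}$, with weights to be chosen and $P$ the set of all $p_v$. Let $c^\pm$ be the open sides of the circle $c$, let $R^\pm=R\cap c^\pm$ and $X=\{v\in\mathcal D_R:D_v\cap c\ne\emptyset\}$. Then $\sum_Xk_v\le2\sqrt{N_R}$. A cap that misses $c$ lies in $c^+$ or in $c^-$. Therefore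
$$\mathcal D_{R^+}\subseteq\{v\in\mathcal D_R:p_v\in c^+\}\cup X,\qquad \partial_{R^+}\subseteq\{v\in\partial_R:p_v\in c^+\}\cup X.$$
For the second inclusion: if $D_v$ meets $R^+$, is not contained in $R^+$, and misses $c$, then $D_v\subset c^+$, so $D_v\not\subseteq R$. The same holds for $R^-$. Hence in every split $N$ and $E$ do not increase, and $B$ increases by at most $2\sqrt{N_R}$. Moreover:

* with $w_v=k_v^2$: $N_{R^\pm}\le\frac34N_R+\sum_Xk_v^2\le\frac34N_R+2\kappa\sqrt{N_R}$, which is at most $\frac78N_R$ if $N_R>256\kappa^2$;
* with $w_v=e_v$: $E_{R^\pm}\le\frac34E_R+2\sqrt{N_R}$;
* with $w_v=k_v$ for $v\in\partial_R$ and $w_v=0$ otherwise: $B_{R^\pm}\le\frac34B_R+2\sqrt{N_R}$.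

Since $e_v\le k_v\le\kappa$, the hypotheses $W>0$ and $w_v<W/4$ of Lemma 4 hold whenever $N_R>256\kappa^2$, $E_R>256\kappa$, $B_R>256\kappa$, respectively.

**Step 5: recursion in three phases, starting from $R=S^2$, to make first $N$, then $E$, then $B$ small.**

Phase 1: split with the first weight while $N_R>256\kappa^2$. Before the $t$-th split on a branch, $256\delta^2n^2<N_R\le2n^2(7/8)^{t-1}$, so the depth is $O(\log(2/\delta))$. At the end $\sqrt{N_R}\le16\kappa$, and $B_R\le\sum_{i\ge0}2\sqrt2\,n(7/8)^{i/2}=O(n)$.

Phase 2: split with the second weight while $E_R>256\kappa$. Each time $E$ drops to at most $\frac34E+32\kappa\le\frac78E$. As $E\le2n$ at the start, the depth is $O(\log(2/\delta))$. In total $B$ increases by at most $32\kappa$ times this depth, i.e. by $O(\kappa\log(2/\delta))=O(n)$, because $\delta\log(2/\delta)$ is bounded.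

Phase 3: split with the third weight while $B_R>256\kappa$. Each time $B$ drops to at most $\frac34B+32\kappa\le\frac78B$. As $B=O(n)$ at the start, the depth is $O(\log(2/\delta))$.

**Step 6: read off the cells.** The total depth is at most some $h=O(\log(2/\delta))$ depending only on $\delta$. There are at most $2^h$ leaves, each with $E_R,B_R\le256\kappa$. A leaf region is an intersection of open sides of at most $h$ circles, so its components are faces of the arrangement of these circles. There are at most $h^2+2$ faces. The cells are the components of all leaf regions; there are at most $K_0=2^h(h^2+2)=\delta^{-O(1)}$ of them. The circles avoid all $p_v$, so every vertex lies in a cell. By Step 3, a cell is met by at most $512\kappa$ arcs. $\square$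

We apply the homeomorphism of Lemma 5 to $V$ as well.

**The family $V^0$.** Resolve all intersection points $p_v$ of $V^1$ inside tiny disjoint discs, each contained in the cell that contains $p_v$. The result $V^0$ is a proper family, in bijection with $V^1$ and $V$, and we use the same letter for corresponding arcs. An arc is changed only inside discs that it meets, each disc lies in one cell, and the new arc still meets the disc. So each arc of $V^0$ meets exactly the same cells as the corresponding arc of $V^1$ and has its endpoints in the same cells. We say that $a$ *hits* a cell if it meets it in $V^0$ (equivalently in $V^1$). By the property of resolving, $I(a,b)=1$, taken in $V^0$, holds if and only if $a\neq b$ cross properly in the original collection $V$. Let $\mathcal H(a)$ be the set of cells hit by $a$. Orient each arc, and let $C(a),D(a)$ be the cells containing its first and last endpoint. Then: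
$$\text{if }a\ne b\text{ intersect in }V,\text{ then }\chi(a)\cap\chi(b)\ne\emptyset\text{ or }\mathcal H(a)\cap\mathcal H(b)\ne\emptyset.\tag{3}$$
Indeed, the common point is heavy, or it is a vertex of $V^1$ and lies in a cell hit by both.

## 8. $K_{3,3}$ and the sets of cells that arcs can hit

How many different sets $\mathcal H(a)$ are there? We show that no large set of cells is shattered.

**Lemma 6 ($K_{3,3}$ parity).** Consider a drawing of $K_{3,3}$ on $S^2$ with distinct vertex points, in which edges are tame curves (possibly non-simple) that avoid all non-incident vertices, and independent edges meet only in finitely many transversal crossings. The total number of crossings between independent edges is odd.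

*Proof.* **Step 1: redrawing one edge does not change the parity.** Replace an edge $e=xy$ by another such curve $e'$ with the same ends. The edges independent of $e$ form a 4-cycle. It is drawn as a closed curve $Z$ that avoids $x$ and $y$. The closed curve $e\cup e'$ meets $Z$ only in transversal crossings, hence an even number of times. So $e$ and $e'$ cross $Z$ equally often modulo 2.

**Step 2: compare with a drawing that has one crossing.** Draw a hexagon $x_1y_1x_2y_2x_3y_3$ with two of its main diagonals inside and the third outside. There is exactly one crossing, between two diagonals, which are independent edges. Apply a homeomorphism of $S^2$, keeping curves tame, that moves the vertices of the given drawing to those of this reference drawing. Perturb the reference edges slightly so that they meet the given edges transversally and avoid the other vertices; the one crossing persists. Now replace the given edges one at a time by the reference edges. By Step 1 the parity never changes, and at the end it is that of $1$. $\square$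

*Warm-up: pairwise disjoint arcs.* Suppose that $W_1,\dots,W_6$ are disjoint path-connected sets and that for $x\in\{1,2,3\}$, $y\in\{4,5,6\}$ there is an arc hitting $W_x$, $W_y$ and no other $W_i$, the nine arcs being pairwise disjoint. Extending pieces of the arcs inside the $W_i$ to fixed points of the $W_i$ gives a drawing of $K_{3,3}$ in which independent edges do not cross, against Lemma 6. So disjoint arcs shatter no six sets. If the arcs may cross, this argument stops: Lemma 6 only says that some two of the arcs cross, and crossing once is allowed. To get a contradiction, the *same* two arcs must cross twice. So we place many copies of $K_{3,3}$ along the arcs, one after another, and average over the arcs.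

**Lemma 7 (hitting lemma).** There is an absolute $d_2$ such that there do not exist pairwise disjoint path-connected sets $W_1,\dots,W_{d_2}\subset S^2$ and a proper family $(a_I)_{I\subseteq[d_2]}$ with $a_I\cap W_i\ne\emptyset\iff i\in I$.

*Proof.* Let $M=41$, and let $d=d_2$ be large. Suppose such sets and arcs exist, and orient all arcs.

**Step 1: make all arcs visit the sets in the same order.** For each $2M$-set $Q\subseteq[d]$ and $i\in Q$ choose $z_i\in a_Q\cap W_i$; for fixed $Q$ these points are distinct. Let $\pi_Q$ be the permutation of $[2M]$ such that the $r$-th of the points $z_i$ along $a_Q$ belongs to the $\pi_Q(r)$-th smallest element of $Q$. By Ramsey's theorem for $2M$-sets with $(2M)!$ colors, if $d$ is large enough there is $Y\subseteq[d]$ with $|Y|=6M$, all of whose $2M$-subsets give the same $\pi$.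

**Step 2: cut the arcs into $M$ pieces, each carrying one edge of a $K_{3,3}$.** Split $Y$ into consecutive triples $X_1<X_2<\dots<X_{2M}$. A *transversal* $Q$ has exactly one element in each $X_p$. Then $a_Q$ visits its chosen points in the order $X_{\pi(1)},X_{\pi(2)},\dots$. For $s\in[M]$ let $g_s(Q)$ be the subarc of $a_Q$ between the chosen points for $X_{\pi(2s-1)}$ and $X_{\pi(2s)}$. For fixed $Q$ the arcs $g_1(Q),\dots,g_M(Q)$ are pairwise disjoint. Call the pair $(x,y)$ of elements of $Q$ in $X_{\pi(2s-1)}$ and $X_{\pi(2s)}$ the *$s$-th edge* of $Q$; it is an edge of the $K_{3,3}$ with these two vertex classes.

**Step 3: for fixed $s$, some two pieces with independent $s$-th edges cross.** For each of the nine edges $e$ of this $K_{3,3}$ choose independently a uniformly random transversal $Q^e$ whose $s$-th edge is $e$. Fix points $\omega_i\in W_i$. Draw $e=(x,y)$ as $g_s(Q^e)$, extended by a path in $W_x$ to $\omega_x$ and by a path in $W_y$ to $\omega_y$. Among the six vertices of the $K_{3,3}$, the set $Q^e$ contains only $x$ and $y$, so $a_{Q^e}$ misses the other four sets $W_i$. Hence the drawn edge avoids non-incident vertices. Let $e=(x,y)$ and $f=(x',y')$ be independent. The extension paths of $e$ lie in $W_x\cup W_y$, and the drawing of $f$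 lies in $a_{Q^f}\cup W_{x'}\cup W_{y'}$, which is disjoint from $W_x\cup W_y$. So the extension paths of $e$ are disjoint from the whole drawing of $f$, and vice versa. By compactness we may replace all extension paths by polygonal ones so close to them that no disjointness is lost, neither from independent edges nor from non-incident vertices. The ends of $g_s(Q^e)$ lie in $W_x\cup W_y$, so they are not on $a_{Q^f}$. Thus $e$ and $f$ meet only where $g_s(Q^e)$ and $g_s(Q^f)$ cross properly at interior points. By Lemma 6, for at least one of the $9\cdot4/2=18$ unordered independent pairs $\{e,f\}$ the arcs $g_s(Q^e),g_s(Q^f)$ cross. Taking expectations,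
$$\sum_{\{e,f\}}\Pr[g_s(Q^e),g_s(Q^f)\text{ cross}]\ge1.$$

**Step 4: average to find two arcs that cross twice.** Let $Q,Q'$ be independent uniform transversals. Each ordered pair $(e,f)$ is their pair of $s$-th edges with probability $1/81$, and given this, $Q,Q'$ are distributed as $Q^e$ and an independent $Q^f$. Each unordered pair occurs in two orders, so
$$\Pr[g_s(Q),g_s(Q')\text{ cross and their }s\text{-th edges are independent}]\ge\frac2{81}.$$
Summing over $s\in[41]$, the expected number of such $s$ is at least $82/81>1$. So some $Q,Q'$ have two such indices $s\ne s'$. Their $s$-th edges are independent, so $Q\neq Q'$. The crossings of $g_s(Q),g_s(Q')$ and of $g_{s'}(Q),g_{s'}(Q')$ are distinct points, because $g_s(Q)\cap g_{s'}(Q)=\emptyset$. So $a_Q$ and $a_{Q'}$ meet in two points, a contradiction. $\square$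

Applied to $V^0$ and the cells, Lemma 7 says that the sets $\mathcal H(a)$ shatter no $d_2$ cells. By Sauer–Shelah, $\mathcal H$ takes at most $K_0^{d_2}$ values.

## 9. Few crossing patterns against a small set of test arcs

This section is the only place where the mighty Erdős–Hajnal property is used.

**Lemma 8.** There is an absolute $d_1$ such that in no $G\in\mathcal G$ is a set of $d_1$ vertices shattered by the neighborhoods of vertices of $G$.

*Proof.* **Step 1: a bipartite graph that violates the property.** Let $c_0$ be the constant of Section 2. For large $N$ there is a bipartite graph $F$ with parts $X,Y$ of size $N$ and no homogeneous pair $X'\subseteq X$, $Y'\subseteq Y$ with $|X'|,|Y'|\ge c_0N$. A random one works: there are at most $4^N$ pairs $(X',Y')$, and a given one is homogeneous with probability at most $2\cdot2^{-c_0^2N^2}$, so the expected number of bad pairs is at most $2\cdot4^N2^{-c_0^2N^2}<1$. Let $N$ also satisfy $2^N\ge2N$, and put $d_1=2N$.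

**Step 2: a shattered set would contain $F$.** Suppose that $2N$ vertices of $G\in\mathcal G$ are shattered. Let $B$ be $N$ of them, identified with $Y$. Every subset of $B$ is the trace of at least $2^N\ge2N$ vertices, one for each trace on the other $N$ shattered vertices. At least $N$ of these lie outside $B$. So we can choose, one after another, distinct vertices $a_x\notin B$ ($x\in X$) such that $a_x$ has trace $N_F(x)$ on $B$. With $A=\{a_x:x\in X\}$, the pair $A,B$ contradicts the mighty Erdős–Hajnal property. $\square$

## 10. Classes of arcs, and constant crossing between them

We now define the labels. A small set of test arcs is chosen for each pair of end cells, and the identity (1) spreads what they say to all arcs.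

**Definition (classes).** For an ordered pair $(C,D)$ of cells let $\mathcal R_{C,D}$ contain, for each ordered pair $(C',D')$ of cells, one arc $b_0$ with $(C(b_0),D(b_0))=(C',D')$ that hits neither $C$ nor $D$, if such an arc exists. So $|\mathcal R_{C,D}|\le K_0^2$. Put $a,a'$ in the same *class* if they agree in
$$\chi,\qquad(C,D),\qquad\mathcal H,\qquad\tau(a)=\{b_0\in\mathcal R_{C(a),D(a)}:I(a,b_0)=1\}.$$

**Step 1: the number of classes is polynomial.** There are at most $16/\delta^2$ values of $\chi$, at most $K_0^2$ values of $(C,D)$ and at most $K_0^{d_2}$ values of $\mathcal H$. For fixed $(C,D)$, the set $\tau(a)$ is the trace on $\mathcal R_{C,D}$ of the neighborhood of $a$ in the intersection graph of $V^0$, which is in $\mathcal G$ (remove from $S^2$ a point on no arc). By Lemma 8 and Sauer–Shelah there are at most $(K_0^2)^{d_1}$ values. So the number of classes is at most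
$$m:=\frac{16}{\delta^2}\,K_0^{\,2+d_2+2d_1}=\delta^{-O(1)}.\tag{4}$$

**Definition (1-bad pairs).** Call $(a,b)$ *1-bad* if $a$ hits $C(b)$ or $D(b)$, or $b$ hits $C(a)$ or $D(a)$.

This depends only on the classes of $a$ and $b$, so we may speak of 1-bad pairs of classes. A class is 1-bad with itself, since $a$ hits $C(a)$.

**Lemma 9.** If classes $T,T'$ are not 1-bad, then $I$ is constant on $T\times T'$.

*Proof.* Let $(C,D)$ and $(C',D')$ be the end cells of $T$ and $T'$. Arcs of $T$ hit $C$ and $D$, but neither $C'$ nor $D'$. So $C,D$ are different from $C',D'$, hence disjoint from them. Let $a,a'\in T$ and $b\in T'$. The arc $b$ has end cells $(C',D')$ and hits neither $C$ nor $D$. So its existence shows that $\mathcal R_{C,D}$ contains an arc $b_0$ for $(C',D')$. Lemma 3 applies to $a,a',b,b_0$ in $V^0$. As $\tau(a)=\tau(a')$, we have $I(a,b_0)=I(a',b_0)$, and (1) gives $I(a,b)=I(a',b)$. Exchanging the roles of $T$ and $T'$ we get $I(a,b)=I(a,b')$ for $a\in T$ and $b,b'\in T'$. Together, $I$ is constant. $\square$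

**Definition (2-bad pairs).** Call $(a,b)$ with $a\ne b$ *2-bad* if $I(a,b)=0$ and $\mathcal H(a)\cap\mathcal H(b)\neq\emptyset$.

In the touching example of Section 4, suppose that the origin lies in a cell that $a$, $a'$ and $b$ all hit. Then $(a,b)$ and $(a',b)$ are both 2-bad, although the first pair intersects and the second does not.

**Step 2: only bad pairs of classes escape (a), (b), (c).** Let $T,T'$ be classes that are not 1-bad. Then $T\neq T'$, and $I$ is constant on $T\times T'$ by Lemma 9.

* If $I\equiv1$, every arc of $T$ properly crosses every arc of $T'$: alternative (a) of Theorem 1 holds for $T,T'$.
* If $I\equiv0$ and $\chi(T)\cap\chi(T')\ne\emptyset$, a common heavy point lies on all arcs: (b) holds.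
* If $I\equiv0$, $\chi(T)\cap\chi(T')=\emptyset$ and $\mathcal H(T)\cap\mathcal H(T')=\emptyset$, then (c) holds by (3).
* In the remaining case $I\equiv0$ and $\mathcal H(T)\cap\mathcal H(T')\ne\emptyset$, so every pair in $T\times T'$ is 2-bad.

Consequently:
$$\text{if }(T,T')\text{ satisfies none of (a), (b), (c), then all pairs in }T\times T'\text{ are 1-bad, or all are 2-bad.}\tag{5}$$
Moreover (a), (b), (c) are inherited by subsets of $T$ and $T'$.

It remains to show that bad pairs are rare. For 1-bad pairs this is the cell bound. For 2-bad pairs we need one more topological lemma.

## 11. Arcs that share a cell without crossing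

If there are many 2-bad pairs, we shall find arcs $\alpha_1,\dots,\alpha_s$ and $\beta_1,\dots,\beta_s$ such that no $\alpha_i$ meets a $\beta_j$, but each $\alpha_i$ is linked to each $\beta_j$ inside a private cell. If the $\alpha$'s are pairwise disjoint and the $\beta$'s are pairwise disjoint, $s=3$ is already impossible: extending paths in the cells along the arcs gives a drawing of $K_{3,3}$ in which independent edges do not cross. The obstacle is that the $\alpha$'s may cross each other, and so may the $\beta$'s. Ramsey's theorem leaves two cases. If one side contains many pairwise disjoint arcs, the hitting lemma applies. If both sides contain many pairwise crossing arcs, these form two connected blobs, separated by a single closed curve, and we look at the order in which the links pass through this curve.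

**Lemma 10 (no large contact biclique).** There is an absolute $s\ge2$ such that there do not exist a proper family $\alpha_1,\dots,\alpha_s,\beta_1,\dots,\beta_s$ with $\alpha_i\cap\beta_j=\emptyset$ for all $i,j$, and pairwise disjoint connected open sets $E_{ij}$ such that $E_{ij}$ meets $\alpha_i$ and $\beta_j$ but none of the other $2s-2$ arcs.

*Proof.* Let $s_1=40^5+1$ and $s=\max(2^{d_2},R(d_2,s_1))$, where $R$ is the Ramsey number. Suppose that such arcs and sets exist.

**Step 1: dispose of the case that $d_2$ arcs of one side are pairwise disjoint.** Let $\beta_1,\dots,\beta_{d_2}$ be pairwise disjoint. Rename $2^{d_2}$ of the $\alpha$'s as $\alpha_I$, $I\subseteq[d_2]$, and put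
$$W_j=\beta_j\cup\bigcup_{I\ni j}E_{Ij}\qquad(1\le j\le d_2).$$
Each $E_{Ij}$ is open and connected, hence path-connected, and meets $\beta_j$; so $W_j$ is path-connected. The $W_j$ are pairwise disjoint, because the $\beta_j$ are, the $E_{Ij}$ are, and $E_{Ij}$ misses $\beta_l$ for $l\ne j$. If $j\in I$, then $\alpha_I$ meets $E_{Ij}\subseteq W_j$. If $j\notin I$, then $\alpha_I$ misses $\beta_j$ and misses $E_{I'j}$ for every $I'\neq I$, so it misses $W_j$. This contradicts Lemma 7. If $d_2$ of the $\alpha$'s are pairwise disjoint, exchange the roles of $\alpha$ and $\beta$.

So by Ramsey's theorem, after relabeling, $\alpha_1,\dots,\alpha_{s_1}$ pairwise cross and $\beta_1,\dots,\beta_5$ pairwise cross. From now on $i,k\le s_1$ and $j,l\le5$.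

**Step 2: replace the sets $E_{ij}$ by disjoint connecting arcs.** Take a simple polygonal path in $E_{ij}$ from $\alpha_i$ to $\beta_j$. Cut it at its first point on $\beta_j$, and then at its last point on $\alpha_i$ before that. The result is a simple arc $e_{ij}\subset E_{ij}$, a *connector*, that meets $\alpha_i\cup\beta_j$ only in its two ends, the initial one on $\alpha_i$ and the final one on $\beta_j$. It meets no other arc of the family. The connectors are pairwise disjoint.

**Step 3: find a closed curve that separates the $\alpha$'s from the $\beta$'s and meets each connector once.** The sets $A=\bigcup_{i\le s_1}\alpha_i$ and $B=\bigcup_{j\le5}\beta_j$ are disjoint, compact and connected. Let $F$ be the component of $S^2\setminus A$ containing $B$, and $\hat A=S^2\setminus F$. Then $F$ is connected. The set $\hat A$ is compact, and it is connected: it is $A$ together with components of $S^2\setminus A$, each of which has boundary points in $A$. The arc $e_{ij}$ without its initial point is connected, avoids $A$ and meets $B$, so it lies in $F$. Hence $e_{ij}$ meets $\hat A$ only in its initial point.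

Triangulate $S^2$ so that $\hat A$, the $\alpha_i$, the $\beta_j$ and the $e_{ij}$ are subcomplexes, and let $\mathcal T$ be the barycentric subdivision. A simplex of $\mathcal T$ all of whose vertices lie in $\hat A$ lies in $\hat A$: its vertices are barycenters of an increasing chain of old simplices, the largest of which has its barycenter in the subcomplex $\hat A$, hence lies in $\hat A$ and contains the given simplex. Let $f:S^2\to[0,1]$ be affine on each triangle of $\mathcal T$ (in barycentric coordinates), with value $1$ at the vertices in $\hat A$ and $0$ at the others. Then $f=1$ exactly on $\hat A$, and $f=0$ exactly on the subcomplex $L$ of all simplices without vertices in $\hat A$. We have $B\subseteq L$. A point with $0<f<1$ lies on a unique segment of its simplex that joins a point of $L$ to a point of $\hat A$; along it $f$ is affine from $0$ to $1$.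

Sliding points along these segments retracts $F=\{f<1\}$ continuously onto $L$, so $L$ is connected. Every point of $\{f<\frac12\}$ can slide to $L$ inside this set, so $\{f<\frac12\}$ is connected. In the same way $\{f>\frac12\}$ is connected, because $\hat A$ is. The level set $\sigma=\{f=\frac12\}$ meets a triangle with one or two vertices in $\hat A$ in a segment joining the midpoints of its two mixed edges (edges with exactly one end in $\hat A$), and it meets no other triangle. Each mixed edge is in exactly two triangles, and each of these has a segment of $\sigma$ that ends at its midpoint. So $\sigma$ is a disjoint union of $r$ simple closed curves, and $r\ge1$ because $f$ takes the values $0$ and $1$. Its complement has $r+1$ components; but it is the union of the two disjoint connected open sets $\{f<\frac12\}$ and $\{f>\frac12\}$. So $r=1$. By the Schönflies theorem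
$$\Delta_A=\{f\ge\tfrac12\}\supset A\qquad\text{and}\qquad\Delta_B=\{f\le\tfrac12\}\supset B$$
are closed discs with common boundary $\sigma$.

The connector $e_{ij}$ is a path of edges of $\mathcal T$ whose initial vertex is in $\hat A$ and whose other vertices are not. On its first edge $f$ goes affinely from $1$ to $0$, and on the other edges $f=0$. So $e_{ij}$ meets $\sigma$ in exactly one point $y_{ij}$. The part from $\alpha_i$ to $y_{ij}$ lies in $\Delta_A$, the rest in $\Delta_B$.

**Step 4: two indices alternate little along $\sigma$.** We claim: *for $i\neq k$, consider the points $y_{ij},y_{kj}$ ($j\le5$) in their cyclic order along $\sigma$; the cyclic sequence of their first indices changes at most $4$ times. For $j\ne l$, the cyclic sequence of second indices of the points $y_{ij},y_{il}$ ($i\le s_1$) changes at most $4$ times.*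

A cyclic two-letter sequence has an even number of changes. So if the first statement fails, there are at least $6$ changes, and there are points $u_1,v_1,u_2,v_2,u_3,v_3$ in this cyclic order, the $u$'s with first index $i$ and the $v$'s with first index $k$. Let $\tau_i$ be $\alpha_i$ together with the parts inside $\Delta_A$ of the connectors ending at the $u$'s (that is, from $\alpha_i$ to these points), and define $\tau_k$ likewise with $\alpha_k$ and the $v$'s. The connectors lie in disjoint sets $E_{ij},E_{kj}$; $\alpha_k$ misses all $E_{ij}$ and $\alpha_i$ misses all $E_{kj}$. So $\tau_i\cap\tau_k=\alpha_i\cap\alpha_k=\{z\}$ for a single point $z$. Since $z\in\alpha_k$ it is in no $E_{ij}$, and since $z\in\alpha_i$ it is in no $E_{kj}$. So no connector is attached at $z$, and $\tau_k\setminus\{z\}$ has at most two components, one for each side of $z$ on $\alpha_k$. Two of the three $v$'s are therefore joined by a path in $\tau_k\setminus\{z\}\subset\Delta_A$, which is disjoint from $\tau_i$. Any two of the $v$'s separate two of the $u$'s on $\sigma$, and these $u$'s are joined by a path in $\tau_i\subset\Delta_A$. But two disjoint paths in a closed disc cannot have interleaving ends on its boundary, a contradiction. For second indices the same argument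 works in $\Delta_B$ with $\beta_j,\beta_l$ and the parts of the connectors from $\sigma$ to these arcs.

**Step 5: too many links force five changes.** Consider all $5s_1$ points $y_{ij}$ along $\sigma$. A change of second index between consecutive points, from $j$ to $l$, is also a change in the sequence restricted to second indices $j,l$. By Step 4 there are at most $4\binom52=40$ changes, so the points split into at most $40$ *blocks*: runs of cyclically consecutive points with constant second index. For each $i$ record the five blocks that contain $y_{i1},\dots,y_{i5}$. There are at most $40^5<s_1$ records, so there are $i\ne k$ such that for each $j\le5$ the points $y_{ij},y_{kj}$ lie in a common block $J_j$. All points of $J_j$ have second index $j$. So $J_1,\dots,J_5$ are distinct, and $y_{ij},y_{kj}$ are the only points of $J_j$ with first index $i$ or $k$. In the sequence restricted to first indices $i,k$ they are neighbors inside $J_j$, which gives a change inside $J_j$. So this restricted sequence has at least $5$ changes, against Step 4. $\square$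

## 12. Counting bad pairs and choosing the parameters

**Step 1: 1-bad pairs are few.** Each cell is hit by at most $512\delta n$ arcs. For fixed $b$, at most $1024\delta n$ arcs $a$ hit $C(b)$ or $D(b)$, and the other condition is symmetric. So there are at most $2048\,\delta n^2$ ordered 1-bad pairs.

**Step 2: 2-bad pairs are few.** Let $\eta n^2$ be the number of ordered 2-bad pairs, and let $s$ be the number from Lemma 10. We show that
$$\eta\le(1024\,s^3\delta)^{1/s^2}.\tag{6}$$
For each 2-bad $(a,b)$ fix a cell $E(a,b)\in\mathcal H(a)\cap\mathcal H(b)$. Choose $a_1,\dots,a_s,b_1,\dots,b_s$ independently and uniformly from $V$. Let $\varphi(a,b)\in\{0,1\}$ indicate 2-badness, and write $\mathbb E$ for averages. By Jensen's inequality, used twice,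
$$\mathbb E\prod_{i,j}\varphi(a_i,b_j)=\mathbb E_{b_1,\dots,b_s}\Big(\mathbb E_a\prod_j\varphi(a,b_j)\Big)^s\ge\Big(\mathbb E_a\big(\mathbb E_b\,\varphi(a,b)\big)^s\Big)^s\ge\eta^{s^2}.$$
So all $(a_i,b_j)$ are 2-bad with probability at least $\eta^{s^2}$. For given $(i,j)$ and $k\ne i$ the arc $a_k$ is independent of $(a_i,b_j)$, so it hits $E(a_i,b_j)$ (when defined) with probability at most $512\delta$. The same holds for $b_l$ with $l\neq j$. There are fewer than $2s^3$ such events. So with probability at least $1-1024s^3\delta$, each $E(a_i,b_j)$ (when defined) is hit by no $a_k$ with $k\ne i$ and by no $b_l$ with $l\ne j$.

If $\eta^{s^2}>1024s^3\delta$, some choice has both properties. Then the $2s$ arcs are distinct: $a_k=a_i$ with $k\ne i$ would hit $E(a_i,b_j)$, the same argument applies to the $b$'s, and 2-bad pairs consist of distinct arcs. In $V^0$ we have $a_i\cap b_j=\emptyset$, since $I(a_i,b_j)=0$ and $V^0$ is a proper family. The cell $E_{ij}=E(a_i,b_j)$ is hit by $a_i$ and $b_j$ and by none of the other $2s-2$ arcs. In particular the cells $E_{ij}$ are pairwise distinct, hence pairwise disjoint. This contradicts Lemma 10, and (6) follows.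

**Step 3: parameters.** Given $\varepsilon\in(0,1)$, let $\delta=c_1\varepsilon^{s^2}$ with an absolute constant $0<c_1\le\frac12$ so small that
$$4\big(2048\,\delta+(1024\,s^3\delta)^{1/s^2}\big)\le\varepsilon/2.$$
This is possible: the left side is $8192\,c_1\varepsilon^{s^2}+4(1024s^3c_1)^{1/s^2}\varepsilon$, and $\varepsilon^{s^2}\le\varepsilon$. Let $K=\lceil8m/\varepsilon\rceil$ with $m=m(\delta)$ from (4). Since $m=\delta^{-O(1)}$, we have $K=O(\varepsilon^{-c})$ with an absolute $c$.

**Step 4: collections with $n<K$ members.** Take parts of size at most $1$. For $i\ne j$, two single arcs satisfy (b) if they meet and (c) if they are disjoint; pairs with an empty part are trivial. The $K$ pairs $i=j$ number at most $\varepsilon K^2/8$, since $K\ge8/\varepsilon$.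

**Step 5: collections with $n\ge K$ members.** We have $n\ge K\ge8m\ge128/\delta^2$, so (2) holds: $n\ge4$, $\kappa=\delta n\ge128/\delta\ge2$ and $n>5/\delta^2$. So everything above applies. Order $V$ so that each class is consecutive, and cut this order into $K$ intervals $V_1,\dots,V_K$ with sizes differing by at most one. There are at most $m$ classes, so all but at most $m$ of the intervals lie inside a single class. The ordered pairs $(i,j)$ that satisfy none of (a), (b), (c) are among the following:

* $i=j$: there are $K\le\varepsilon K^2/8$ such pairs;
* $V_i$ or $V_j$ is not inside a class: at most $2mK\le\varepsilon K^2/4$ pairs;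
* $i\ne j$, $V_i\subseteq T$ and $V_j\subseteq T'$ for classes $T,T'$ (possibly equal) such that $(T,T')$ satisfies none of (a), (b), (c). By (5) all $|V_i||V_j|\ge(n/2K)^2$ pairs in $V_i\times V_j$ are 1-bad, or all are 2-bad. By Steps 1 and 2 there are at most $4K^2(2048\,\delta+\eta)\le\varepsilon K^2/2$ such pairs $(i,j)$.

The total is at most $\varepsilon K^2$. This proves Theorem 1, and with it the conjecture: $K=O(\varepsilon^{-c})$ for pseudosegments. $\blacksquare$
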